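# The spectra $B_T$ and the number of Bousfield classes

## 1. A spectrum for every set of natural numbers

Fix a prime $p$. Write $\mathbb N=\{1,2,\dots\}$, $\mathbb N_0=\mathbb N\cup\{0\}$ and $H=H\mathbb F_p$; $H_*$ and $H^*$ denote mod $p$ homology and cohomology. We work in the stable homotopy category. For spectra $X,Y$ put $Y^k(X)=[X,\Sigma^kY]$, and let $[X,Y]_*$ be the graded group of maps of all degrees, so that $[X,Y]_*=0$ means $Y^k(X)=0$ for all $k\in\mathbb Z$.

Recall $\pi_*BP=\mathbb Z_{(p)}[v_1,v_2,\dots]$ with $|v_n|=2(p^n-1)$. The talk is about a family of quotients of $BP$: for each subset $T\subseteq\mathbb N$ we shall build a spectrum $B_T$ with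
$$\pi_*B_T=\mathbb F_p[v_j:j\in T],$$
by killing $p$ and all $v_j$ with $j\notin T$. At one extreme $B_\emptyset\simeq H$; at the other, $B_{\mathbb N}$ has the homotopy of $BP$ modulo $p$. For $W\subseteq T$ there is a map $B_T\to B_W$ which on homotopy is the evident quotient. Every $B_T$ is connective, and each of its homotopy groups is finite, since only finitely many monomials in the $v_j$ lie in a given degree.

We pair these spectra with their Brown–Comenetz duals.

**Definition (Brown–Comenetz dual).** The functor $X\mapsto\operatorname{Hom}(\pi_0X,\mathbb Q/\mathbb Z)$ is represented by a spectrum $I$. Put $IE=F(E,I)$, so that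
$$[X,IE]=\operatorname{Hom}(\pi_0(X\wedge E),\mathbb Q/\mathbb Z),\qquad \pi_k(IE)=\operatorname{Hom}(\pi_{-k}E,\mathbb Q/\mathbb Z).$$

For example, $IH$ has a single nonzero homotopy group, $\operatorname{Hom}(\mathbb F_p,\mathbb Q/\mathbb Z)\cong\mathbb F_p$ in degree $0$, so $IH\simeq H$. In general $IB_T$ has finite homotopy groups in degrees $\le0$, usually infinitely many of them nonzero.

The computation at the center of the talk is this.

**Theorem B.** For $S,T\subseteq\mathbb N$:
$$B_T\wedge IB_S=0\iff[B_T,B_S]_*=0\iff S\setminus T\text{ is infinite}.$$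

So whether a smash product vanishes is governed by inclusion of sets up to finite error. There are $2^{\aleph_0}$ subsets of $\mathbb N$, and this is what we exploit next.

## 2. What the pairing is for: counting Bousfield classes

**Definition (Bousfield classes).** A spectrum $X$ is $E_*$-acyclic if $E_*(X)=0$, equivalently $E\wedge X\simeq0$. Spectra $E,F$ are Bousfield equivalent if they have the same acyclics; $\langle E\rangle$ is the class of $E$. We write $\langle E\rangle\le\langle E'\rangle$ if every $E'_*$-acyclic is $E_*$-acyclic.

For example, $X$ is $H\mathbb Q_*$-acyclic exactly when $\pi_*X$ is torsion. So $H$ is $H\mathbb Q_*$-acyclic, while $H\wedge H\ne0$, and $\langle H\rangle\neq\langle H\mathbb Q\rangle$.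

**Definition (Ohkawa classes).** Let $A$ be a finite spectrum and $c\in E_*(A)$. The annihilator of $c$ is
$$\operatorname{ann}^E_A(c)=\{f\colon A\to B\mid B\text{ finite},\ E_*(f)(c)=0\}.$$
The Ohkawa class of $E$ is the collection of all annihilators of all classes $c\in E_*(A)$, $A$ finite. To have sets, one restricts to a set $\mathscr F$ of representatives of homotopy types of finite spectra and a set $\mathscr M$ of representatives of homotopy classes of maps between them.

For example, for $E=H$, $A=S^0$ and $c=1\in H_0(S^0)$, the annihilator is the set of maps $S^0\to B$ with zero mod $p$ Hurewicz image; it contains multiplication by $p$ on $S^0$ but not the identity.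

We use two known facts, which I quote. (Dwyer–Palmieri) If two spectra have the same Ohkawa class, they are Bousfield equivalent. (Ohkawa; Dwyer–Palmieri) There are at most $2^{2^{\aleph_0}}$ Ohkawa classes, hence at most $2^{2^{\aleph_0}}$ Bousfield classes. The shape of the bound is easy to see. There are countably many homotopy types of finite spectra, and the groups of maps between finite spectra are finitely generated, so $\mathscr M$ is countable. An annihilator is a subset of $\mathscr M$, so there are at most $2^{\aleph_0}$ of them, and an Ohkawa class is a set of annihilators.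

The article "Depth and simplicity of Ohkawa's argument" asks whether this bound can be lowered. It cannot.

**Theorem A.** There are exactly $2^{2^{\aleph_0}}$ Bousfield classes of spectra, and exactly $2^{2^{\aleph_0}}$ Ohkawa classes.

How would one produce many classes? The obvious device is wedges.

**Wedge principle.** Suppose $(X_s,E_s)_{s\in\Sigma}$ are pairs of spectra with $X_t\wedge E_s=0$ if and only if $s\ne t$. Then there are at least $2^{|\Sigma|}$ Bousfield classes. Indeed, for $\mathcal A\subseteq\Sigma$ put $E_{\mathcal A}=\bigvee_{s\in\mathcal A}E_s$. Then $X_t\wedge E_{\mathcal A}=\bigvee_{s\in\mathcal A}X_t\wedge E_s$ is zero if and only if $t\notin\mathcal A$, so the acyclics of $E_{\mathcal A}$ determine $\mathcal A$.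

The first family to try is $X_n=E_n=K(n)$, the Morava $K$-theories: $K(m)\wedge K(n)=0$ for $m\ne n$, and $K(n)\wedge K(n)\neq0$. But $\Sigma$ is countable here, and we get only $2^{\aleph_0}$ classes. To reach $2^{2^{\aleph_0}}$ we need $|\Sigma|=2^{\aleph_0}$.

The next thing to try is to take $X_T=B_T$ and $E_S=B_S$, since there are $2^{\aleph_0}$ of these. This stops in degree zero. Both spectra are connective, so $\pi_0(B_T\wedge B_S)=\pi_0B_T\otimes\pi_0B_S=\mathbb F_p\neq0$, and no pair is orthogonal. Replacing $B_S$ by $IB_S$ removes the bottom homotopy group which caused the trouble, and Theorem B says that orthogonality then does occur.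

**Sierpiński's family.** There is a family $\mathcal F$ of $2^{\aleph_0}$ infinite subsets of $\mathbb N$ with pairwise finite intersections. Fix a bijection between $\mathbb N$ and the set of finite binary words. For an infinite binary sequence $b$ let $S_b$ be the set of codes of the finite initial segments of $b$. Each $S_b$ is infinite, and two different sequences share only the finitely many initial segments before their first disagreement.

**Proof of Theorem A from Theorem B.** Let $S,T\in\mathcal F$. If $S\ne T$, then $S\setminus T=S\setminus(S\cap T)$ is infinite; if $S=T$, it is empty. By Theorem B, $B_T\wedge IB_S=0$ if and only if $S\ne T$. The wedge principle with $\Sigma=\mathcal F$ and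
$$E_{\mathcal A}=\bigvee_{S\in\mathcal A}IB_S\qquad(\mathcal A\subseteq\mathcal F)$$
gives at least $2^{|\mathcal F|}=2^{2^{\aleph_0}}$ Bousfield classes. With the quoted upper bound there are exactly that many. Since the Ohkawa class determines the Bousfield class, there are at least as many Ohkawa classes as Bousfield classes, and the quoted bound again gives equality. $\square$

The same computation gives more about the Bousfield lattice.

**Theorem C.**

1. $\langle IB_S\rangle\le\langle IB_{S'}\rangle\iff S'\setminus S$ is finite. For a family $\mathcal U$ of infinite subsets of $\mathbb N$ put $E_{\mathcal U}=\bigvee_{S\in\mathcal U}IB_S$. Then $\langle E_{\mathcal U}\rangle\le\langle E_{\mathcal V}\rangle$ if and only if each $S\in\mathcal U$ contains, up to a finite set, some $S'\in\mathcal V$. So the lattice of up-sets of $(\mathcal P(\mathbb N)/\mathrm{fin})\setminus\{0\}$ embeds in the Bousfield lattice, as an ordered set and preserving all joins.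
2. All these $E_{\mathcal U}$ satisfy $\langle E_{\mathcal U}\rangle\le\langle H\mathbb F_p\rangle$ and $E_{\mathcal U}\wedge E_{\mathcal U}=0$. So there are exactly $2^{2^{\aleph_0}}$ square-zero Bousfield classes below $\langle H\mathbb F_p\rangle$.
3. $DL=\{\langle E\rangle:\langle E\wedge E\rangle=\langle E\rangle\}$ also has exactly $2^{2^{\aleph_0}}$ elements.

It remains to construct the $B_T$ and to prove Theorems B and C.

## 3. Duality turns the smash product into a group of maps

The first equivalence of Theorem B is formal and holds with any $X$ in place of $B_T$.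

**Lemma 1.** For every spectrum $X$ and every $S\subseteq\mathbb N$: $X\wedge IB_S=0\iff[X,B_S]_*=0$.

**Proof.** Since $\mathbb Q/\mathbb Z$ is a cogenerator of abelian groups, $\operatorname{Hom}(G,\mathbb Q/\mathbb Z)=0$ only if $G=0$; applied to homotopy groups, this says $Y=0\iff IY=0$. Now
$$I(X\wedge IB_S)=F(X\wedge IB_S,I)=F(X,IIB_S).$$
The canonical map $B_S\to IIB_S$ is on homotopy, up to sign, the evaluation into the double dual $\operatorname{Hom}(\operatorname{Hom}(-,\mathbb Q/\mathbb Z),\mathbb Q/\mathbb Z)$. This is an isomorphism for finite groups, and the groups $\pi_kB_S$ are finite. So $I(X\wedge IB_S)\simeq F(X,B_S)$, whose homotopy is $[X,B_S]_*$. $\square$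

Theorem B is therefore equivalent to the following.

**Proposition 2.** $[B_T,B_S]_*=0$ if and only if $S\setminus T$ is infinite.

The simplest cases are visible now. If $S\subseteq T$, the projection $B_T\to B_S$ is nonzero, because it is the identity of $\mathbb F_p$ on $\pi_0$. If $S=T=\emptyset$, the group is the Steenrod algebra. The first case with no evident answer is $T=\emptyset$, $S=\{f\}$, that is, maps $H\to B_{\{f\}}$; there is at least a candidate, the boundary map of the cofibre sequence $B_{\{f\}}\xrightarrow{v_f}B_{\{f\}}\to H$ (suspensions omitted). We work this case out in Section 8, once we know how the boundary map acts in cohomology.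

## 4. Inputs from $A_*$, $BP$ and module spectra

The facts recalled here are standard.

* **(Milnor)** $A_*=H_*H=\pi_*(H\wedge H)$, with product from the ring spectrum $H$, is $\mathbb F_2[\zeta_1,\zeta_2,\dots]$ with $|\zeta_i|=2^i-1$ for $p=2$, and $\mathbb F_p[\xi_i:i\ge1]\otimes\Lambda[\tau_j:j\ge0]$ with $|\xi_i|=2p^i-2$, $|\tau_j|=2p^j-1$ for $p$ odd. Let $P_*=\mathbb F_2[\zeta_i^2]$, respectively $P_*=\mathbb F_p[\xi_i]$; it lies in even degrees. Put $d_j=2p^j-1$ for $j\ge0$; these numbers are odd. The indecomposable quotient of $A_*$ in degree $d_j$ is one-dimensional (spanned by $\zeta_{j+1}$, respectively $\tau_j$). Let $A=H^*H$.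
* **(Quillen, Brown–Peterson; see Ravenel, *Complex Cobordism*, §4.1)** $\pi_*MU_{(p)}$ is polynomial over $\mathbb Z_{(p)}$ on one generator in each positive even degree. $BP$ is a retract of $MU_{(p)}$ by maps of homotopy ring spectra. $H^0(BP)=\mathbb F_p$, and any generator $BP\to H$ induces an injection $H_*BP\to A_*$ with image $P_*$.
* **(Hovey–Shipley–Smith, Schwede–Shipley)** $R:=MU_{(p)}$ is represented by a strictly commutative symmetric ring spectrum. $R$-modules form a stable monoidal model category with product $\wedge_R$, underlying weak equivalences, and cofibrant unit $R$. The spectrum $k:=H\mathbb F_p$ is a commutative $R$-algebra via $R\to H\mathbb Z_{(p)}\to H\mathbb F_p$.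
* **(Milnor sequences)** For a tower $(Y_n)$ of spectra, $0\to\lim^1Y_n^{k-1}(X)\to(\operatorname{holim}Y_n)^k(X)\to\lim Y_n^k(X)\to0$ is exact. Dually, maps out of the stages of a telescope which are compatible up to homotopy extend to the telescope.

**Signs.** The symbol $\pm$ denotes a sign depending only on the degrees of the elements involved. We never need to know it.

**Pairings.** For $\theta\in A^k=[H,\Sigma^kH]$ let $\theta_*=(1\wedge\theta)_*:A_*\to A_{*-k}$. For $y\in A_k$ let $\langle\theta,y\rangle=\epsilon(\theta_*y)$, where $\epsilon:A_*\to\mathbb F_p$ is induced by the product $H\wedge H\to H$. This identifies $A^k$ with $\operatorname{Hom}(A_k,\mathbb F_p)$. In the same way $H^k(X)=\operatorname{Hom}(H_kX,\mathbb F_p)$, naturally in the spectrum $X$.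

**Coproduct.** Let $\psi:A_*\to A_*\otimes A_*\cong\pi_*(H\wedge H\wedge H)$ be induced by $H\wedge S\wedge H\to H\wedge H\wedge H$, where $x\otimes y$ corresponds to the class obtained from $x\wedge y\in\pi_*(H\wedge H\wedge H\wedge H)$ by multiplying the two middle factors. It is a ring homomorphism into the graded tensor product, and for $|y|>0$ its components in $A_0\otimes A_*$ and $A_*\otimes A_0$ are $1\otimes y$ and $y\otimes1$. Write $\psi(y)=\sum y'\otimes y''$.

**Composition and coproduct.** We want a formula for $\langle q\theta,y\rangle$. Compose $H\wedge S\wedge H\to H\wedge H\wedge H$ with $1\wedge1\wedge\theta$ and then multiply the last two factors. The result is $1\wedge\theta$, because the middle factor came from the unit. On a class $x\otimes z$, associativity of the product shows that the two operations give $\pm x\cdot\epsilon(\theta_*z)=\pm x\langle\theta,z\rangle$. Hence $\theta_*y=\sum\pm y'\langle\theta,y''\rangle$. Since $\langle q\theta,y\rangle=\epsilon(q_*\theta_*y)=\langle q,\theta_*y\rangle$,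
$$\langle q\theta,y\rangle=\pm\sum\langle q,y'\rangle\langle\theta,y''\rangle.\tag{1}$$
Only terms with $|y'|=|q|$ and $|y''|=|\theta|$ contribute, so one sign, depending on $|q|$ and $|\theta|$, serves for the whole sum.

## 5. Construction of $B_T$ by killing generators one at a time

**Step 1: choice of generators.** This step makes the $v_n$ part of a set of polynomial generators of $\pi_*R$. View $v_n\in\pi_*BP\subset\pi_*R$. The retraction $R\to BP$ is a ring map and sends $v_n$ to a class that is nonzero in the indecomposables of $\pi_*BP$ modulo $p$. So $v_n$ is nonzero in the indecomposables of $\pi_*R$ modulo $p$, which are one-dimensional in its degree. Hence $v_n$ is a unit of $\mathbb Z_{(p)}$ times a polynomial generator, plus decomposables, and may replace that generator. We write $\pi_*R=\mathbb Z_{(p)}[x_1,x_2,\dots]$, $|x_i|=2i$, with $x_{p^n-1}=v_n$. Put $v_0=p$ and $G=\{p,x_1,x_2,\dots\}$.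

**Step 2: killing a set of generators.** This step produces modules that are strictly functorial in the set killed. For $x\in\pi_dR$ let
$$\Sigma^dR\xrightarrow{x}R\xrightarrow{\eta}R/x\xrightarrow{\partial}\Sigma^{d+1}R$$
be the cofibre sequence. We may take $\eta$ to be an actual cofibration: represent the cofibre by a fibrant module, represent the map out of the cofibrant module $R$ by an actual map, factor it as a cofibration followed by a trivial fibration, and call the middle module $R/x$. For a finite set $F\subseteq G$ let $Q_F$ be the smash product over $R$ of the $R/x$, $x\in F$. For $F\subseteq F'$ the units $\eta$ of the extra factors give a cofibration $Q_F\to Q_{F'}$ between cofibrant modules, strictly functorially in $F$. For arbitrary $J\subseteq G$ put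
$$Q_J=\operatorname{colim}_{F\subseteq J\text{ finite}}Q_F .$$
Since $J$ is countable, this is a sequential colimit of cofibrations between cofibrant modules. So $Q_J$ is a telescope, and it is cofibrant. As $\wedge_R$ preserves colimits, $Q_{J\sqcup J'}=Q_J\wedge_RQ_{J'}$. For $J\subseteq J'$ we have strictly functorial maps $1\wedge\eta:Q_J\to Q_J\wedge_RQ_{J'\setminus J}=Q_{J'}$.

**Step 3: homotopy.** This step computes $\pi_*Q_J=\pi_*R/(J)$, with the unit $R\to Q_J$ inducing the quotient map. The elements of $G$ form a regular sequence in any order: after some of them are killed, we have a polynomial ring over $\mathbb Z_{(p)}$ or $\mathbb F_p$, and each remaining element of $G$ is a nonzero divisor there. So if $\pi_*Q_F=\pi_*R/(F)$ and $x\in G\setminus F$, then $x$ is injective on $\pi_*Q_F$, and the long exact sequence of $\Sigma^{|x|}Q_F\xrightarrow{x}Q_F\to Q_F\wedge_RR/x$ gives $\pi_*Q_{F\cup x}=\pi_*R/(F,x)$. Induct, and pass to the colimit.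

**Definition (the spectra $B_T$).** Put
$$B=Q_{\{x_i\,:\,i\ne p^n-1\ \forall n\ge1\}},\qquad B_T=B\wedge_RQ_{\{v_j\,:\,j\in\mathbb N_0\setminus T\}}\qquad(T\subseteq\mathbb N).$$

Since $0\notin T$, the element $v_0=p$ is always killed. By Step 3:

* The composite $BP\to R\to B$ is a ring map $\mathbb Z_{(p)}[v_n]\to\pi_*R/(x_i:i\neq p^n-1)$ on homotopy, sending $v_n$ to $v_n$; it is an isomorphism, so $B\simeq BP$.
* $\pi_*B_T=\mathbb F_p[v_j:j\in T]$. In particular $\pi_*B_\emptyset=\mathbb F_p$, so $B_\emptyset\simeq H$.
* For $W\subseteq T$ there are functorial maps $B_T\to B_W$ inducing the evident quotient on $\pi_*$. Let $\varepsilon_T:B_T\to B_\emptyset$ be the one with $W=\emptyset$.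

**Step 4: changing one element.** This step records how $B_W$ and $B_{W\cup f}$ are related, and introduces the operation $q_f$. (We write $W\cup f$ for $W\cup\{f\}$, and so on.) Let $f\in\mathbb N\setminus W$. Then $B_W=B_{W\cup f}\wedge_RR/v_f$, and smashing the cofibre sequence of $v_f$ with $B_{W\cup f}$ gives
$$\Sigma^{|v_f|}B_{W\cup f}\xrightarrow{v_f}B_{W\cup f}\xrightarrow{\rho}B_W\xrightarrow{\delta}\Sigma^{d_f}B_{W\cup f},\qquad\varepsilon_W\rho=\varepsilon_{W\cup f}.\tag{2}$$
Note $d_f=|v_f|+1$. Define
$$q_f=1\wedge\eta\partial:\ B_\emptyset=B_{\{f\}}\wedge_RR/v_f\to\Sigma^{d_f}B_\emptyset .$$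
With $\varepsilon':B_{W\cup f}\to B_{\{f\}}$ we have $\varepsilon_W=\varepsilon'\wedge1$, and $\rho\delta=1\wedge\eta\partial$ on $B_{W\cup f}\wedge_RR/v_f$. The maps $\varepsilon'\wedge1$ and $1\wedge\eta\partial$ act on different factors, so
$$\varepsilon_W\,\rho\,\delta=q_f\,\varepsilon_W\qquad(f\notin W).\tag{3}$$
Moreover $q_f^2=0$, since $\partial\eta=0$, and $q_iq_j=\pm q_jq_i$, since different smash factors are involved.

**Step 5: two consequences of connectivity.** These are the limit arguments used later.

*(a)* If $W_n\subseteq S$ contains $S\cap[1,n]$, then passing from $B_S$ to $B_{W_n}$ kills only generators $v_j$ with $j\ge n+1$. So $B_S\to B_{W_n}$ is an isomorphism on $\pi_k$ for $k<|v_{n+1}|$. For an increasing sequence of such $W_n$ the groups $\pi_kB_{W_n}$ are eventually constant, so all $\lim^1$ vanish and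
$$B_S\simeq\operatorname{holim}_nB_{W_n}.\tag{4}$$

*(b)* Let $g\in S$. The connectivity of the stages of the tower $\cdots\to\Sigma^{2|v_g|}B_S\xrightarrow{v_g}\Sigma^{|v_g|}B_S\xrightarrow{v_g}B_S$ tends to infinity, so its holim is contractible. The Milnor sequence maps the cohomology of the holim onto the limit; hence for every $X$
$$\lim\bigl(\cdots\xrightarrow{v_g}B_S^*(X)\xrightarrow{v_g}B_S^*(X)\bigr)=0.\tag{5}$$
In words: there is no sequence $w_0,w_1,\dots$ of classes with $v_gw_{n+1}=w_n$ for all $n$, except the zero sequence.

## 6. The homology of $B_T$ inside the dual Steenrod algebra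

The goal of this section is to embed $H_*B_T$ in $A_*$ as an explicit subspace and to identify $q_f$ as a functional on $A_*$.

**Step 1: $v_j$ acts as zero on $H_*(N)$ for every $R$-module $N$ and $j\ge0$.** This makes the homology long exact sequences split into short ones. For $j=0$ the claim is clear, because $v_0=p$. For $j\ge1$ the action is multiplication by the Hurewicz image of $v_j$ in $H_*R$, which comes from the Hurewicz image $y\in H_*BP$. The image of $y$ under the injection $H_*BP\to H_*H$ is the Hurewicz image of the image of $v_j$ in $\pi_{|v_j|}H=0$. So $y=0$.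

**Step 2: a decomposition of $H_*B_T$.** By Step 1 with $N=R$ we may choose $\sigma_j\in H_{d_j}(R/v_j)$ with $\partial_*\sigma_j=1\in H_0R$. For every $R$-module $N$,
$$0\to H_*N\to H_*(N\wedge_RR/v_j)\to H_{*-d_j}N\to0$$
is exact, and the external product $n\times\sigma_j$ maps to $\pm n$. So $H_*(N\wedge_RR/v_j)=H_*N\times1\,\oplus\,H_*N\times\sigma_j$. Starting from $N=B$, iterating over finitely many $j$ and passing to the colimit, we get
$$H_*(B_T)=\bigoplus_{F\subseteq\mathbb N_0\setminus T\text{ finite}}H_*(B)\,\sigma_F,$$
where $\sigma_F$ is the external product of the $\sigma_j$, $j\in F$.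

**Step 3: an identification $B_\emptyset\simeq H$ compatible with products.** We need it in order to turn external products into products in $A_*$. For each $x\in G$ choose a map of $R$-modules $e_x:R/x\to k$ extending the unit $R\to k$; it exists since $x$ maps to $0$ in $\pi_*k$. For finite $F\subseteq G$ let $e_F:Q_F\to k^{\wedge_RF}\to k$ be the product of the $e_x$, $x\in F$. For $F\subseteq F'$ the extra factors, restricted along $\eta$, contribute only the unit of $k$, so $e_{F'}|_{Q_F}=e_F$ in the homotopy category. Exhaust $G$ by finite sets $F_1\subseteq F_2\subseteq\cdots$ and extend over the telescope: there is $e:B_\emptyset=Q_G\to k$ with $e|_{Q_{F_n}}=e_{F_n}$ for all $n$. Every finite $F$ lies in some $F_n$, so $e|_{Q_F}=e_F$ for all finite $F$. As $e$ preserves the unit and $\pi_*B_\emptyset=\mathbb F_p$, it is an isomorphism on $\pi_*$. From now on we use $e$ to identify $B_\emptyset$ with $H$. Then $q_f\in A^{d_f}$.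

**Step 4: a basis of $A_*$ over $P_*$.** Put $a_j=(e_{v_j})_*\sigma_j\in A_{d_j}$ and $a_F=\prod_{j\in F}a_j$. The map $e|_B$ preserves the unit, so it is nonzero in $H^0(B)\cong H^0(BP)=\mathbb F_p$ and is a generator. Hence $e_*$ maps $H_*(B)$ isomorphically onto $P_*$; write $c\mapsto\bar c$. An external product over $R$ followed by $k\wedge_Rk\to k$ is the product of $A_*$, each class of $H_*B$ comes from a finite subproduct, and $e$ restricted to finite subproducts is the product of the $e_x$. Therefore $e_*(c\,\sigma_F)=\pm\bar c\,a_F$. For $T=\emptyset$ the map $e$ is an equivalence, so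
$$A_*=\bigoplus_{F\subseteq\mathbb N_0\text{ finite}}P_*a_F,\qquad\text{each }P_*\to P_*a_F\text{ bijective}.\tag{6}$$

For $p=2$, for instance, $a_0=\zeta_1$, the only nonzero class in degree $1$. In degree $3$, formula (6) gives the basis $\zeta_1^2a_0=\zeta_1^3$ and $a_1$, so $a_1$ is $\zeta_2$ or $\zeta_2+\zeta_1^3$.

**Step 5: the image of $H_*B_T$.** The map $B_T\to B_\emptyset$ sends $c\,\sigma_F$ to $c\,\sigma_F$. So
$$(\varepsilon_T)_*:H_*B_T\to A_*\ \text{is injective with image}\ M_T=\bigoplus_{F\cap T=\emptyset}P_*a_F.\tag{7}$$
Dually, $\varepsilon_T^*:A\to H^*(B_T)$, $\theta\mapsto\theta\varepsilon_T$, is $A$-linear and surjective, and its kernel is the annihilator of $M_T$. Surjectivity follows from $H^k(X)=\operatorname{Hom}(H_kX,\mathbb F_p)$, because functionals extend from subspaces.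

**Step 6: $M_T$ is stable under multiplication by $a_f$ for $f\in\mathbb N\setminus T$.** This will let us define contractions on $H^*(B_T)$. The claim is
$$a_fM_T\subseteq M_T\qquad(f\in\mathbb N\setminus T).\tag{8}$$
Let $F\cap T=\emptyset$ and $c\in P_*$. If $f\notin F$, then $a_fc\,a_F=\pm c\,a_{F\cup f}\in M_T$. If $f\in F$, then $a_fc\,a_F=\pm c\,a_f^2a_{F\setminus f}$, and $a_f^2\in P_*$: for $p=2$ every square in $A_*$ lies in $\mathbb F_2[\zeta_i^2]$, and for $p$ odd $a_f^2=0$ because $|a_f|$ is odd.

**Step 7: $q_f$ as a functional.** We claim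
$$q_f\in\operatorname{Hom}(A_{d_f},\mathbb F_p)\ \text{vanishes on decomposables, and}\ \langle q_f,a_f\rangle=\pm1.\tag{9}$$
By definition $q_f=1\wedge\eta\partial$. We have $(\eta\partial)_*\sigma_f=\eta_*1=1$ and $(\eta\partial)_*\eta_*1=0$. Hence, for $c\in P_*$,
$$(q_f)_*(c\,a_F)=\pm c\,a_{F\setminus f}\ \text{ if }f\in F,\qquad(q_f)_*(c\,a_F)=0\ \text{ if }f\notin F.$$
Let $c$ run over monomials of $P_*$, and consider the basis elements $c\,a_F$ of degree $d_f$. Since $\langle q_f,y\rangle=\epsilon((q_f)_*y)$, the functional $q_f$ is $\pm1$ on $a_f$. If it is nonzero on $c\,a_F$, then $f\in F$ and $c\,a_{F\setminus f}$ has degree $0$, so $c\,a_F=a_f$; on all other basis elements it is $0$. Let $c\,a_F\neq a_f$ be one of these others. As $d_f$ is odd and $P_*$ is even, $F\ne\emptyset$. If $|c|=0$ and $F=\{g\}$, then $d_g=d_f$ and $g=f$, which is excluded; so $|c|>0$ or $|F|\ge2$, and $c\,a_F$ is decomposable. The other basis elements thus span a subspace of codimension $1$ contained in the space of decomposables, which also has codimension $1$ in degree $d_f$. The two subspaces coincide,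 and $q_f$ vanishes on them.

## 7. Multiplication by $a_f$ dualizes to a contraction

Write $M=H^*(B_T)$. We want to show that left multiplication by $q_f$ is exact on $M$, and on certain submodules. The tool is a contracting homotopy: an operator $h_f$ of degree $-d_f$ with $h_fq_f\pm q_fh_f=\pm1$. Since $q_f$ detects $a_f$, the natural candidate is the dual of multiplication by $a_f$.

**Step 1: left multiplication by $q_i$ is dual to a derivation.** For $i\in\mathbb N$ put $D_i(y)=\sum\langle q_i,y'\rangle y''$. By (1),
$$\langle q_i\theta,y\rangle=\pm\langle\theta,D_iy\rangle.\tag{10}$$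
Since $\psi$ is multiplicative, $D_i(yz)=\sum\pm\langle q_i,y'z'\rangle y''z''$. By (9) only terms with $|y'|=0$ or $|z'|=0$ contribute. Those with $|z'|=0$ have $z'\otimes z''=1\otimes z$ and give $D_i(y)z$; those with $|y'|=0$ give $\pm yD_i(z)$; terms with $|y'|=|z'|=0$ contribute nothing, because $d_i>0$. Hence
$$D_i(yz)=D_i(y)z\pm yD_i(z).\tag{11}$$

**Step 2: the contraction on $A$.** For $f\in\mathbb N$ define $h_f:A\to A$, lowering degree by $d_f$, by $\langle h_f\theta,y\rangle=\langle\theta,a_fy\rangle$. By (10) and (11),
$$\langle h_fq_i\theta,y\rangle=\pm\langle\theta,D_i(a_fy)\rangle=\pm\langle\theta,D_i(a_f)y\rangle\pm\langle\theta,a_fD_iy\rangle,\qquad\langle q_ih_f\theta,y\rangle=\pm\langle\theta,a_fD_iy\rangle.$$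
For $i>f$ we have $D_i(a_f)=0$, because its degree $d_f-d_i$ is negative. For $i=f$ only the component $a_f\otimes1$ of $\psi(a_f)$ counts, and $D_f(a_f)=\langle q_f,a_f\rangle=\pm1$.

**Step 3: the contraction on $M$.** Let $f\in\mathbb N\setminus T$. If $\theta$ vanishes on $M_T$ and $y\in M_T$, then $\langle h_f\theta,y\rangle=\langle\theta,a_fy\rangle=0$ by (8). So $h_f$ preserves $\ker\varepsilon_T^*$, the annihilator of $M_T$, and acts on $M=A/\ker\varepsilon_T^*$. As $\varepsilon_T^*$ is $A$-linear, Step 2 gives, for homogeneous $m\in M$ and $f\in\mathbb N\setminus T$,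
$$h_fq_im=\pm q_ih_fm\quad(i>f),\qquad h_fq_fm=\pm q_fh_fm\pm m.\tag{12}$$

## 8. The groups $B_F^*(B_T)$ for finite $F$ disjoint from $T$

**The case of one element.** Let $F=\{f\}$ with $f\notin T$; for $T=\emptyset$ this is the question about maps $H\to B_{\{f\}}$ left open in Section 3. By (12), if $q_fm=0$ then $0=h_fq_fm=\pm q_fh_fm\pm m$, so $m=\pm q_fh_fm$. With $q_f^2=0$ this says that the sequence $M\xrightarrow{q_f}M\xrightarrow{q_f}M$ is exact. Apply $[B_T,-]_*$ to (2) with $W=\emptyset$. If $m\in M=B_\emptyset^*(B_T)$ lifts to $B_{\{f\}}^*(B_T)$, then $\delta m=0$, so $q_fm=\rho\delta m=0$ and $m\in q_fM$. Conversely $q_fm=\rho(\delta m)$ lifts. So the image of $B_{\{f\}}^*(B_T)$ in $M$ is exactly $q_fM$, which lives in degrees at least $d_f$, and for $T=\emptyset$ it contains $q_f\ne0$. What is left is to exclude classes in $B_{\{f\}}^*(B_T)$ that map to zero in $M$; this is where (5) enters.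

**Order of adjunction.** Now try to add elements one at a time. Suppose we know that $B_{F'}^*(B_T)$ is the submodule $N=q_{F'}M$ of $M$, where $q_{F'}$ is the product of the $q_i$, $i\in F'$. To adjoin $f$ we need exactness of $q_f$ on $N$, not on $M$. The argument just given produces $n=\pm q_fh_fn$, and this is useful only if $h_fn\in N$, that is, if $h_f$ commutes up to sign with the $q_i$, $i\in F'$. The obstruction is $D_i(a_f)$. If elements are adjoined in increasing order, then $i<f$, and nothing forces $D_i(a_f)$ to vanish: we know $a_f$ only modulo decomposables. To see that decomposables matter, take $p=2$ and the functional $q_0$ dual to $\zeta_1$. By Milnor's coproduct formula, $A_3$ contains an indecomposable $x$ with $\psi(x)=x\otimes1+\zeta_1^2\otimes\zeta_1+1\otimes x$, so $\sum\langle q_0,x'\rangle x''=0$. But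
$$\psi(\zeta_1^3)=\zeta_1^3\otimes1+\zeta_1^2\otimes\zeta_1+\zeta_1\otimes\zeta_1^2+1\otimes\zeta_1^3,$$
so the element $x+\zeta_1^3$, equal to $x$ modulo decomposables, gives $\zeta_1^2\ne0$. For $i>f$ there is no such problem: $D_i(a_f)$ has negative degree whatever $a_f$ is. So the element adjoined last must be the smallest.

For finite $F\subset\mathbb N$ let $q_F=\prod_{i\in F}q_i$, defined up to sign, and $d_F=\sum_{i\in F}d_i$.

**Lemma 3.** Let $F\subset\mathbb N$ be finite with $F\cap T=\emptyset$, and let $M=H^*(B_T)$. Then the map $\varepsilon_F:B_F^*(B_T)\to B_\emptyset^*(B_T)=M$ is injective with image $q_FM$. In particular $B_F^k(B_T)=0$ for $k<d_F$.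

**Proof.** Induct on $|F|$; for $F=\emptyset$ there is nothing to prove. Let $f=\min F$ and $F'=F\setminus f$. We use (2) with $W=F'$, whose long exact sequence reads
$$\cdots\to B_F^{k+|v_f|}(B_T)\xrightarrow{v_f}B_F^k(B_T)\xrightarrow{\rho}B_{F'}^k(B_T)\xrightarrow{\delta}B_F^{k+d_f}(B_T)\xrightarrow{v_f}B_F^{k+1}(B_T)\to\cdots$$

**Step 1: exactness of $\rho\delta$.** This step shows that $\ker\rho\delta=\operatorname{im}\rho\delta$ on $B_{F'}^*(B_T)$. By induction $\varepsilon_{F'}$ identifies $B_{F'}^*(B_T)$ with $N=q_{F'}M$, and by (3) it carries $\rho\delta$ to $q_f|_N$. (Note $q_fN\subseteq N$, since $q_fq_{F'}=\pm q_{F'}q_f$.) All elements of $F'$ exceed $f$, and $f\notin T$, so (12) gives $h_fq_{F'}m=\pm q_{F'}h_fm$ for homogeneous $m$, hence $h_fN\subseteq N$. If $n\in N$ is homogeneous with $q_fn=0$, then (12) gives $n=\pm q_fh_fn\in q_fN$. Together with $q_f^2=0$ this is the claim.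

**Step 2: the image.** This step shows $\operatorname{im}\varepsilon_F=q_FM$. By the long exact sequence and Step 1,
$$\operatorname{im}\rho=\ker\delta\subseteq\ker\rho\delta=\operatorname{im}\rho\delta\subseteq\operatorname{im}\rho,$$
so $\operatorname{im}\rho=\operatorname{im}\rho\delta$. As $\varepsilon_F=\varepsilon_{F'}\rho$, we get $\operatorname{im}\varepsilon_F=\varepsilon_{F'}(\operatorname{im}\rho\delta)=q_fN=q_FM$.

**Step 3: injectivity.** Since $\varepsilon_F=\varepsilon_{F'}\rho$ and $\varepsilon_{F'}$ is injective, we need $\rho$ injective. As $\ker\rho=\operatorname{im}v_f$, this means that $v_f$ is zero on $B_F^*(B_T)$. Let $x\in B_F^*(B_T)$. By Step 2, $\rho x=\rho\delta z$ for some $z$. So $x-\delta z\in\ker\rho=\operatorname{im}v_f$, that is, $x=\delta z+v_fy$ for some $y$. As $v_f\delta=0$, we get $v_fx=v_f^2y$. Now apply the same to $y$ in place of $x$, and so on: with $y_0=x$ we obtain $y_1,y_2,\dots$ such that $v_fy_n=v_f^2y_{n+1}$. The classes $w_n=v_fy_n$ satisfy $v_fw_{n+1}=w_n$. By (5), applied to $S=F$, $g=f$ and $X=B_T$, all $w_n$ are zero. So $v_fx=w_0=0$.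

**Step 4: the degree bound.** $B_T$ is connective, so $M$ vanishes in negative degrees, and $q_F$ raises degrees by $d_F$. Hence $q_FM$, and with it $B_F^*(B_T)$, vanishes in degrees below $d_F$. $\square$

For $p=2$ and $T=\emptyset$ we have $d_1=3$, $d_2=7$, $d_3=15$. So $B_{\{1\}}^*(H)$ starts no lower than degree $3$, $B_{\{1,2\}}^*(H)$ no lower than degree $10$, and $B_{\{1,2,3\}}^*(H)$ no lower than degree $25$. Each of these groups is nonzero, but as $F$ grows they move off to infinity. That is the source of the vanishing in Proposition 2.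

## 9. Vanishing and nonvanishing of $[B_T,B_S]_*$

If $S\setminus T$ is infinite, it is tempting to write $B_S$ as the holim of the $B_{S\cap[1,n]}$ and argue directly. This stops as soon as $S$ meets $T$. Already for $F=T=\{1\}$ the self-maps $v_1^m$ of $B_{\{1\}}$ are nonzero, for they send $1\in\pi_0$ to $v_1^m$. So $B_F^{-m|v_1|}(B_T)\ne0$ for all $m\ge0$, and there is no lower degree bound. The hypothesis $F\cap T=\emptyset$ of Lemma 3 is needed. We therefore handle $U=S\setminus T$ first, and then add the elements of $S\cap T$ by the first of two transfer statements.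

**Lemma 4.** Let $X$ be a spectrum.

1. If $U\subseteq S\subseteq\mathbb N$ and $[X,B_U]_*=0$, then $[X,B_S]_*=0$.
2. If $S''\subseteq S'$ with $S'\setminus S''$ finite and $[X,B_{S'}]_*=0$, then $[X,B_{S''}]_*=0$.

**Proof.** For (1), first let $S\setminus U$ be finite, and induct on its size. If it is not empty, choose $g\in S\setminus U$; then $[X,B_{S\setminus g}]_*=0$ by induction. By (2) with $W=S\setminus g$, multiplication by $v_g$ is bijective on $B_S^*(X)$. So every $w_0\in B_S^*(X)$ extends to a sequence with $v_gw_{n+1}=w_n$, and $w_0=0$ by (5). If $S\setminus U$ is infinite, put $W_n=U\cup(S\cap[1,n])$. By (4), $B_S\simeq\operatorname{holim}_nB_{W_n}$; by the finite case $[X,B_{W_n}]_*=0$ for all $n$; the Milnor sequence gives $[X,B_S]_*=0$.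

For (2), $B_{S''}$ is obtained from $B_{S'}$ by finitely many steps, each taking the cofibre of a self-map $v_g$ as in (2) of Section 5, and the long exact sequence preserves the vanishing at each step. $\square$

**Proof of Proposition 2.**

**Step 1: vanishing.** Let $U=S\setminus T$ be infinite, and put $U_n=U\cap[1,n]$. By Lemma 3, $B_{U_n}^k(B_T)=0$ for $k<d_{U_n}$, and $d_{U_n}\to\infty$. So for fixed $k$ the group $B_{U_n}^k(B_T)$ is zero for all large $n$, and both $\lim$ and $\lim^1$ of the tower vanish in every degree. By (4), $B_U\simeq\operatorname{holim}_nB_{U_n}$, and the Milnor sequence gives $[B_T,B_U]_*=0$. By Lemma 4(1), $[B_T,B_S]_*=0$.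

**Step 2: a candidate for a nonzero map.** Let $F=S\setminus T=\{f_1<\dots<f_r\}$ be finite, and let $W=S\cap T$. Compose the projection $B_T\to B_W$ with the boundary maps $\delta$ of (2) which adjoin $f_r$, then $f_{r-1}$, and so on down to $f_1$. This gives $\phi:B_T\to\Sigma^{d_F}B_S$. To detect $\phi$ we push it to $H$. At each stage, with $W'$ the set reached so far and $f$ the next element, (2) and (3) give
$$\varepsilon_{W'\cup f}\,\delta=\varepsilon_{W'}\rho\delta=q_f\varepsilon_{W'} .$$
Hence $\varepsilon_S\phi=\pm q_{f_1}q_{f_2}\cdots q_{f_r}u$ with $u=\varepsilon_T\in H^0(B_T)$. Here $u\ne0$, since it is nonzero on $\pi_0$.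

**Step 3: the candidate is nonzero.** All $f_i$ lie outside $T$, so (12) applies to them. It gives
$$h_{f_1}q_{f_1}(q_{f_2}\cdots q_{f_r}u)=\pm q_{f_1}h_{f_1}(q_{f_2}\cdots q_{f_r}u)\pm q_{f_2}\cdots q_{f_r}u.$$
Since $f_2,\dots,f_r>f_1$, the first term on the right is $\pm q_{f_1}q_{f_2}\cdots q_{f_r}h_{f_1}u$, and $h_{f_1}u=0$ because its degree is negative. So $h_{f_1}$ strips off $q_{f_1}$ up to sign. Repeating with $f_2,\dots,f_r$,
$$h_{f_r}\cdots h_{f_1}q_{f_1}\cdots q_{f_r}u=\pm u\ne0 .$$
Hence $\varepsilon_S\phi\neq0$ and $\phi\ne0$. (For $r=0$ this is the projection of Section 3.) $\square$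

**Proof of Theorem B.** Lemma 1 with $X=B_T$ gives the first equivalence, and Proposition 2 the second. $\square$

With this the proof of Theorem A in Section 2 is complete.

## 10. The order on the classes $\langle IB_S\rangle$, squares, and $DL$

We prove Theorem C.

**Part 1, single sets.** Suppose $S'\setminus S$ is finite and $X\wedge IB_{S'}=0$. Then $[X,B_{S'}]_*=0$ by Lemma 1, $[X,B_{S'\cap S}]_*=0$ by Lemma 4(2), $[X,B_S]_*=0$ by Lemma 4(1), and $X\wedge IB_S=0$ by Lemma 1 again. So $\langle IB_S\rangle\le\langle IB_{S'}\rangle$. If $S'\setminus S$ is infinite, then Theorem B gives $B_S\wedge IB_{S'}=0$ but $B_S\wedge IB_S\ne0$, so $\langle IB_S\rangle\not\le\langle IB_{S'}\rangle$.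

**Part 1, families.** Suppose every $S\in\mathcal U$ contains some $S'\in\mathcal V$ up to a finite set. Then $\langle IB_S\rangle\le\langle IB_{S'}\rangle\le\langle E_{\mathcal V}\rangle$ for every $S\in\mathcal U$, so $\langle E_{\mathcal U}\rangle\le\langle E_{\mathcal V}\rangle$. Conversely, let $\langle E_{\mathcal U}\rangle\le\langle E_{\mathcal V}\rangle$ and $S\in\mathcal U$. By Theorem B, $B_S\wedge IB_S\ne0$, so $B_S\wedge E_{\mathcal U}\ne0$ and hence $B_S\wedge E_{\mathcal V}\ne0$. So $B_S\wedge IB_{S'}\neq0$ for some $S'\in\mathcal V$, which by Theorem B means that $S'\setminus S$ is finite.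

An up-set of $(\mathcal P(\mathbb N)/\mathrm{fin})\setminus\{0\}$ is the same as a family of infinite sets closed upward under inclusion up to finite sets. If $\mathcal U$ and $\mathcal V$ are such families, the condition just proved says $\mathcal U\subseteq\mathcal V$: if $S\in\mathcal U$ almost contains a member of $\mathcal V$, then $S\in\mathcal V$. So $\mathcal U\mapsto\langle E_{\mathcal U}\rangle$ is an embedding of ordered sets. Joins of Bousfield classes are given by wedges, and a wedge of spectra $E_{\mathcal U_i}$ has the same acyclics as $E_{\bigcup\mathcal U_i}$, so unions of up-sets go to joins.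

**Part 2.** We first show $\langle IB_S\rangle\le\langle H\rangle$ for every $S$. The spectrum $IB_S$ is bounded above, and its homotopy groups are finite $p$-groups. It is the homotopy colimit of its covers $\tau_{\ge-n}IB_S$, and each of these has only finitely many nonzero homotopy groups, all finite $p$-groups. So each cover is built by finitely many extensions from suspensions of $H$. Thus $IB_S$ lies in the localizing subcategory generated by $H$. For fixed $X$, the spectra $Y$ with $X\wedge Y=0$ form a localizing subcategory, so $X\wedge H=0$ implies $X\wedge IB_S=0$. Passing to wedges, $\langle E_{\mathcal U}\rangle\le\langle H\mathbb F_p\rangle$.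

Now let $S$ be infinite. Then $H\wedge IB_S=B_\emptyset\wedge IB_S=0$ by Theorem B. By what we have just seen, applied to $X=IB_S$, this gives $IB_{S'}\wedge IB_S=0$ for all $S'$. Hence $E_{\mathcal U}\wedge E_{\mathcal U}=0$ whenever all members of $\mathcal U$ are infinite. The $2^{2^{\aleph_0}}$ classes $\langle E_{\mathcal A}\rangle$ in the proof of Theorem A are of this form, and the quoted upper bound gives "exactly".

**Part 3, $B_T$ is a retract of $B_T\wedge B_T$.** We build enough of a multiplication on $B_T$. Let $x$ be one of the elements of $G$ killed in forming $B_T$, and $d=|x|$, an even number. The map $x:\Sigma^dR/x\to R/x$ vanishes when restricted along $\eta$ to $\Sigma^dR$, since $x=0$ in $\pi_d(R/x)$. So it factors through $\partial:\Sigma^dR/x\to\Sigma^{2d+1}R$, via a class in $\pi_{2d+1}(R/x)$. This group is $0$, because $\pi_*(R/x)=\pi_*R/(x)$ is concentrated in even degrees. So $x$ is null on $R/x$. The next map in its cofibre sequence is $\eta\wedge1:R/x\to R/x\wedge_RR/x$, which is therefore split: there is $\mu:R/x\wedge_RR/x\to R/x$ with $\mu(\eta\wedge1)=1$. Consequently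 $\mu(\eta\wedge\eta)=\eta$.

Write $B_T$ as the telescope of finite subproducts $C_n$, where each $C_{n+1}$ is $C_n$ smashed over $R$ with one further factor $R/x$. Let $\mu_n:C_n\wedge_RC_n\to C_n$ be the smash product of the maps $\mu$ of the factors. On $C_n\wedge_RC_n$ the map $\mu_{n+1}$ is $\mu_n\wedge\mu(\eta\wedge\eta)=\mu_n\wedge\eta$, so the $\mu_n$ are compatible up to homotopy with $C_n\to C_{n+1}$. Composed with $C_n\to B_T$, they extend to a map $\bar\mu:B_T\wedge_RB_T\to B_T$, the source being the telescope of the $C_n\wedge_RC_n$. The composite $\bar\mu(\eta\wedge1):B_T\to B_T$, where $\eta$ now denotes the unit $R\to B_T$, restricts on each $C_n$ to the inclusion $C_n\to B_T$, because $\mu(\eta\wedge1)=1$ on each factor. So it is the identity on $\pi_*$ and an equivalence. It factors as $B_T\to B_T\wedge B_T\to B_T\wedge_RB_T\to B_T$, so $B_T$ is a retract of $B_T\wedge B_T$.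

**Part 3, the count.** Let $\mathcal F$ be Sierpiński's family, and for $\mathcal A\subseteq\mathcal F$ put $V_{\mathcal A}=\bigvee_{T\in\mathcal A}B_T$. It is a retract of $\bigvee_{T\in\mathcal A}B_T\wedge B_T$, which is a summand of $V_{\mathcal A}\wedge V_{\mathcal A}$. So if $X\wedge V_{\mathcal A}\wedge V_{\mathcal A}=0$, then $X\wedge V_{\mathcal A}=0$; the converse is clear. Hence $\langle V_{\mathcal A}\wedge V_{\mathcal A}\rangle=\langle V_{\mathcal A}\rangle$, that is, $\langle V_{\mathcal A}\rangle\in DL$. For $S\in\mathcal F$, Theorem B gives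
$$IB_S\wedge V_{\mathcal A}=\bigvee_{T\in\mathcal A}IB_S\wedge B_T=0\iff S\notin\mathcal A .$$
So the $\langle V_{\mathcal A}\rangle$ are $2^{2^{\aleph_0}}$ distinct elements of $DL$. With the quoted upper bound, $|DL|=2^{2^{\aleph_0}}$. $\square$
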